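\title{Bounded Widom factors force the Parreau--Widom condition}

\begin{abstract}
For a nonpolar compact set $\mathsf K\subset\mathbb C$, the Widom factor $W_n(\mathsf K)$ is the sup norm of the $n$-th Chebyshev polynomial divided by the $n$-th power of the logarithmic capacity, and $PW(\mathsf K)$ is the sum of the critical values of the Green's function. We prove that bounded Widom factors imply $PW(\mathsf K)<\infty$, with no assumption of regularity, reality or rational independence of harmonic measures. More precisely, the lower limit of the means of $\log W_n(\mathsf K)$ is at least $\frac12PW(\mathsf K)$, and the constant $\frac12$ is optimal; for real sets the same bound holds for $\log(W_n(\mathsf K)/2)$. The main tool is a determinant of $q$ consecutive Chebyshev polynomials evaluated on the fibers of a polynomial of degree $q$.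
\end{abstract}

\section{Introduction}

\subsection{Chebyshev polynomials and Widom factors}

Let $\mathsf K\subset\mathbb C$ be a compact set with infinitely many points, and let $\|f\|_{\mathsf K}=\sup_{z\in\mathsf K}|f(z)|$. The $n$-th \emph{Chebyshev polynomial} $T_n$ of $\mathsf K$ is the unique monic polynomial of degree $n$ that minimizes $\|T_n\|_{\mathsf K}$. The scale on which its norm is measured comes from potential theory. The \emph{Robin constant} $\mathcal R(\mathsf K)$ is the infimum of the energy
$$\iint\log\frac1{|x-y|}\,d\mu(x)\,d\mu(y)$$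
over probability measures $\mu$ supported in $\mathsf K$, and $\operatorname{Cap}(\mathsf K)=e^{-\mathcal R(\mathsf K)}$ is the \emph{logarithmic capacity}. We assume throughout that $\mathsf K$ is \emph{nonpolar}, that is, $\operatorname{Cap}(\mathsf K)>0$. Then the infimum is attained by a unique measure $\rho=\rho_{\mathsf K}$, the \emph{equilibrium measure}. The \emph{Widom factors} are
$$W_n(\mathsf K)=\frac{\|T_n\|_{\mathsf K}}{\operatorname{Cap}(\mathsf K)^n},\qquad T_0=1,\quad W_0=1 .$$
One always has $W_n\ge1$ (Lemma~\ref{lem:zeros} below), and $\|T_n\|_{\mathsf K}^{1/n}\to\operatorname{Cap}(\mathsf K)$ by a theorem of Fekete and Szeg\H o, so $W_n$ grows subexponentially. The finer question is when $W_n$ stays bounded.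

Let $\Omega$ be the component of $\widehat{\mathbb C}\setminus\mathsf K$ that contains $\infty$. The \emph{Green's function} $G_{\mathsf K}$ is the unique function that is harmonic on $\Omega\setminus\{\infty\}$, bounded on bounded sets, equal to $\log|z|+O(1)$ at $\infty$, and has boundary values $0$ on $\partial\Omega$ outside a Borel polar set. It is positive, and
\begin{equation}\label{eq:green}
G_{\mathsf K}(z)=\log|z|-\log\operatorname{Cap}(\mathsf K)+o(1)\qquad(z\to\infty);
\end{equation}
see \cite[Ch.~3--5]{Ransford}. The set $\mathsf K$ is \emph{regular} if $G_{\mathsf K}(z)\to0$ as $\Omega\ni z\to y$ for \emph{every} $y\in\partial\Omega$; this is regularity of $\Omega$ for the Dirichlet problem. For the closed unit disk, $G=\log|z|$, the capacity is $1$, and $W_n=1$ because $z^n$ has norm $1$. For $[-1,1]$, $G=\log|z+\sqrt{z^2-1}|$, the capacity is $\frac12$, and $W_n=2$ for $n\ge1$: the monic polynomial $2^{1-n}\cos(n\arccos x)$ gives $W_n\le2$, and $W_n\ge2$ holds for all real sets (Lemma~\ref{lem:cosh}).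

\subsection{The Parreau--Widom condition}

The critical points of $G_{\mathsf K}$ are the zeros of the analytic function $2\partial G_{\mathsf K}=\partial_xG_{\mathsf K}-i\partial_yG_{\mathsf K}$ on $\Omega\setminus\{\infty\}$. There are at most countably many, and we count them with the multiplicity of these zeros. Put
$$PW(\mathsf K)=\sum_{\nabla G_{\mathsf K}(c)=0}G_{\mathsf K}(c)\in[0,\infty],$$
and call $\mathsf K$ a \emph{Parreau--Widom} (PW) set if $PW(\mathsf K)<\infty$. Counting with multiplicity only makes the sum larger, so every upper bound for $PW(\mathsf K)$ proved below also holds without multiplicities. A critical point of a harmonic function is a saddle: as $t$ increases through the value $G_{\mathsf K}(c)$, several branches of the set $\{G_{\mathsf K}\le t\}$ meet at $c$. So $PW(\mathsf K)$ adds up the heights at which the pieces of $\mathsf K$ are joined together. It vanishes for the disk and the interval, where $2\partial G$ is $1/z$ and $1/\sqrt{z^2-1}$. The next family of examples is also the main instrument of the proof.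

\begin{example}[Lemniscates]\label{ex:lem}
Let $Q$ be a monic polynomial of degree $q\ge1$, let $r>0$, and let $L(Q,r)=\{z:|Q(z)|\le r\}$. By the maximum principle the set $\{|Q|>r\}$ has no bounded component, so together with $\infty$ it is the domain $\Omega$ of $L=L(Q,r)$. On it $\frac1q\log(|Q|/r)$ is harmonic, tends to $0$ at the boundary and equals $\log|z|-\frac1q\log r+o(1)$ at $\infty$. Hence $L$ is regular, $G_L=\frac1q\log(|Q|/r)$, $\operatorname{Cap}(L)=r^{1/q}$, and $2\partial G_L=Q'/(qQ)$. The critical points are the zeros of $Q'$ outside $L$, and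
\begin{equation}\label{eq:PWlem}
PW(L(Q,r))=\frac1q\sum_{Q'(\zeta)=0}\log^+\frac{|Q(\zeta)|}{r}.
\end{equation}
The polynomial $Q^m$ has norm $r^m=\operatorname{Cap}(L)^{mq}$, so $W_{mq}(L)=1$ for all $m$. For
$$L_{d,r}=\{z:|z^d-1|\le r\},\qquad d\ge2,\quad0<r<1,$$
the only critical point is $0$, of multiplicity $d-1$, and $PW(L_{d,r})=\frac{d-1}d\log\frac1r$.
\end{example}

Two theorems tie the PW condition to the Widom factors.

\begin{itemize}
\item[(A)] (Christiansen--Simon--Zinchenko) If $\mathsf K\subset\mathbb R$ is regular and PW, then $\sup_nW_n(\mathsf K)\le2\exp[PW(\mathsf K)]$.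
\item[(B)] (Christiansen--Simon--Yuditskii--Zinchenko) Let $\mathsf K\subset\mathbb C$ be regular, and suppose that for every decomposition $\mathsf K=\mathsf K_0\cup\dots\cup\mathsf K_\ell$ into disjoint closed sets the numbers $\rho(\mathsf K_1),\dots,\rho(\mathsf K_\ell)$ are rationally independent. If $W_n(\mathsf K)$ is bounded, then $\mathsf K$ is PW.
\end{itemize}

The following problem is posed in \cite{Slides}.
\begin{quote}
\emph{Is there a nonpolar compact set $\mathsf K\subset\mathbb C$ that is not PW but has $\sup_nW_n(\mathsf K)<\infty$?}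
\end{quote}

Example~\ref{ex:lem} gives a reason to expect such a set. The lemniscate $L_{d,r}$ misses the rays on which $z^d\le0$, so it splits into $d$ congruent pieces, each of harmonic measure $1/d$. For these rational measures $W_{md}=1$, however large $PW(L_{d,r})$ is. Thus no lower bound for an individual $W_n$ in terms of $PW$ can hold in general, and one may hope to arrange arithmetic coincidences among the harmonic measures that keep all $W_n$ small. The answer is nevertheless negative: a coincidence can help a given degree, but it cannot help a long run of consecutive degrees.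

\subsection{Results}

\begin{theorem}\label{thm:bounded}
Let $\mathsf K\subset\mathbb C$ be compact and nonpolar, with $W_n(\mathsf K)\le M$ for all $n$. Then $PW(\mathsf K)\le3\log M<\infty$.
\end{theorem}

So there is no nonpolar compact non-PW set with bounded Widom factors. The sharp form of the result is an inequality for averages.

\begin{theorem}\label{thm:mean}
\begin{itemize}
\item[(a)] For every nonpolar compact set $\mathsf K\subset\mathbb C$,
\begin{equation}\label{eq:mean}
\liminf_{N\to\infty}\frac1N\sum_{n=0}^{N-1}\log W_n(\mathsf K)\ \ge\ \tfrac12\,PW(\mathsf K).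
\end{equation}
Hence $PW(\mathsf K)\le2\log\sup_nW_n(\mathsf K)$, and if $\mathsf K$ is not PW, the geometric means of $W_0,\dots,W_{N-1}$ tend to $\infty$.
\item[(b)] If $\mathsf K$ is regular, then for each $c<\frac12PW(\mathsf K)$ there is $q$ with $\sum_{n=N}^{N+q-1}\log W_n(\mathsf K)\ge cq$ for all $N\ge0$.
\item[(c)] The constant $\frac12$ in \eqref{eq:mean} is optimal: for each $P\in(0,\infty)$ there is a lemniscate with $PW=P$ and equality in \eqref{eq:mean}.
\end{itemize}
\end{theorem}

Part (c) concerns the averaged inequality only; we do not claim that the constant $2$ in $PW(\mathsf K)\le2\log\sup_nW_n(\mathsf K)$ is optimal.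

\begin{theorem}\label{thm:real}
For every nonpolar compact set $\mathsf K\subset\mathbb R$,
$$\liminf_{N\to\infty}\frac1N\sum_{n=1}^N\log\frac{W_n(\mathsf K)}2\ \ge\ \tfrac12\,PW(\mathsf K).$$
Together with \textup{(A)} this gives, for regular $\mathsf K\subset\mathbb R$,
$$e^{PW(\mathsf K)/2}\le\tfrac12\sup_{n\ge1}W_n(\mathsf K)\le e^{PW(\mathsf K)};$$
in particular, $\sup_nW_n(\mathsf K)<\infty$ if and only if $\mathsf K$ is PW.
\end{theorem}

The proof approximates $\mathsf K$ from outside by lemniscates. Proposition~\ref{prop:det} bounds $PW(L)$, for a lemniscate $L\supset\mathsf K$ of degree $q$, by twice the mean of $\log W_n(\mathsf K)$ over any $q$ consecutive degrees, plus an error that measures the excess of $\operatorname{Cap}(L)$ over $\operatorname{Cap}(\mathsf K)$. Section~\ref{sec:count} shows that $PW(\mathsf K)\le\liminf_k PW(L_k)$ when the Green's functions of the lemniscates $L_k$ converge to that of $\mathsf K$. What remains is the choice of the lemniscates. Those of the Chebyshev polynomials themselves give Theorem~\ref{thm:bounded} quickly (Section~\ref{sec:cheb});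 a more careful choice removes the error and gives Theorems~\ref{thm:mean} and \ref{thm:real} (Sections~\ref{sec:regular}--\ref{sec:real}). Theorem (A) is used only for the upper bound in Theorem~\ref{thm:real}; Theorem (B) and the Fekete--Szeg\H o theorem are not used.

\section{The model case: a lemniscate with two leaves}\label{sec:model}

For a function $\phi$ on the circle $|w|=r$ let $\langle\phi\rangle_r=\frac1{2\pi}\int_0^{2\pi}\phi(re^{i\theta})\,d\theta$. We use Jensen's formula in the form
\begin{equation}\label{eq:jensen}
\langle\log|a-w|\rangle_r=\log\max(|a|,r)\qquad(a\in\mathbb C).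
\end{equation}
Factoring into linear terms, we see that $\langle\log|\sigma|\rangle_r\ge N\log r$ for every polynomial $\sigma$ of degree $N$ with leading coefficient $\pm1$.

Let $L=L_{2,r}=\{|z^2-1|\le r\}$ with $0<r<1$. It has capacity $r^{1/2}$ and $PW(L)=\frac12\log\frac1r$, and $W_n(L)=1$ for even $n$. We show that
\begin{equation}\label{eq:model}
W_N(L)\,W_{N+1}(L)\ge r^{-1/2}=e^{PW(L)}\qquad(N\ge0),
\end{equation}
so the odd degrees pay for the even ones, and the mean of $\log W_n$ over any two consecutive degrees is at least $\frac12PW(L)$.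

The fibers of the map $w=z^2-1$ are the pairs $\{z,-z\}$. Evaluate $T_N$ and $T_{N+1}$ on a fiber and form the determinant
$$A(z)=T_N(z)\,T_{N+1}(-z)-T_N(-z)\,T_{N+1}(z).$$
It is an odd polynomial with leading term $-2(-1)^Nz^{2N+1}$. Hence $A(z)=\pm2z\,\sigma(w)$, where $\sigma$ is a monic polynomial of degree $N$ in $w=z^2-1$, and $|A|=2|1+w|^{1/2}|\sigma(w)|$ is a function of $w$. By \eqref{eq:jensen},
$$\langle\log|A|\rangle_r\ge\log2+\tfrac12\log\max(1,r)+N\log r=\log2+N\log r .$$
On the other hand, for $|w|=r$ both $z$ and $-z$ lie in $L$, so $|A|\le2\|T_N\|_L\|T_{N+1}\|_L$. Therefore $\|T_N\|_L\|T_{N+1}\|_L\ge r^N$, and dividing by $\operatorname{Cap}(L)^{2N+1}=r^{N+1/2}$ gives \eqref{eq:model}.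

The gain comes from one place. The determinant is forced to vanish where the two points of the fiber collide, that is, at the critical value $w=-1$, and this zero lies outside the circle $|w|=r$. A zero inside the circle would contribute $\frac12\log r$ instead of $0$, and we would get only $W_NW_{N+1}\ge1$. In general a polynomial $Q$ of degree $q$ has fibers of $q$ points, so $q$ consecutive Chebyshev polynomials enter, and the forced zeros are the critical values of $Q$. The new difficulty is that $\mathsf K$ is then smaller than the lemniscate, and the points of a fiber need not lie in $\mathsf K$.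

\section{Tools from potential theory}\label{sec:tools}

Write $\kappa=\operatorname{Cap}(\mathsf K)$ and $U_\rho(z)=\int\log|z-y|\,d\rho(y)$. A set $E\subset\mathbb C$ is \emph{polar} if every probability measure with compact support in $E$ has infinite energy; subsets of polar sets are polar. Harmonicity and subharmonicity at $\infty$ are defined through the coordinate $1/z$; a function that is subharmonic and bounded above (or harmonic and bounded) on a punctured neighborhood of a point extends to a subharmonic (or harmonic) function across it. Facts (P1)--(P4) are in \cite[Ch.~3--5]{Ransford}.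

\begin{itemize}
\item[(P1)] \emph{Frostman's theorem.} The function $G=U_\rho-\log\kappa$ is subharmonic on $\mathbb C$ (in particular upper semicontinuous and bounded above on bounded sets), $G\ge0$ on $\mathbb C$, and $G=0$ on $\mathsf K\setminus E$, where $E$ is an $F_\sigma$ polar set. On $\Omega\setminus\{\infty\}$ it equals $G_{\mathsf K}$. We put $G(\infty)=+\infty$; then $G:\Omega\to(0,\infty]$ is continuous. Off $\operatorname{supp}\rho$ we have $2\partial G(z)=\int(z-y)^{-1}d\rho(y)$.
\item[(P2)] \emph{Extended maximum principle.} Let $u$ be subharmonic and bounded above on a domain $D\subset\widehat{\mathbb C}$ with nonpolar boundary. If $\limsup_{z\to y}u(z)\le0$ for all $y\in\partial D$ outside a Borel polar set, then $u\le0$ on $D$.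
\item[(P3)] A closed polar set does not disconnect $\widehat{\mathbb C}$.
\item[(P4)] A \emph{barrier} at $x\in\partial\Omega$ is a negative subharmonic function $b$ on $\Omega\cap N$, for some neighborhood $N$ of $x$, with $b(z)\to0$ as $z\to x$. If there is a barrier at $x$, then $G_{\mathsf K}(z)\to0$ as $\Omega\ni z\to x$.
\item[(P5)] \emph{Harnack's inequality.} If $D\subset\widehat{\mathbb C}$ is a domain, $z_0\in D$ and $Y\subset D$ is compact, there is a constant $C$ such that $s\le C\,s(z_0)$ on $Y$ for every harmonic $s\ge0$ on $D$.
\end{itemize}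

To apply (P2) we use the following consequence of (P3).
\begin{itemize}
\item[(P6)] \emph{Let $D\subset\widehat{\mathbb C}$ be a domain with $\infty\notin\partial D$ whose complement contains a nonpolar compact set. Then $\partial D$ is nonpolar.} Otherwise $\widehat{\mathbb C}\setminus\partial D$ is connected; $D$ is open and closed in it, hence equal to it, and the complement of $D$ is the polar set $\partial D$.
\end{itemize}

Finally, the \emph{index} of a closed curve (or of a cycle, a formal sum of closed curves) $\sigma$ at a point $a$ off $\sigma$ is $\frac1{2\pi i}\oint_\sigma\frac{dz}{z-a}$. It is an integer, additive in $\sigma$, constant on each component of $\widehat{\mathbb C}\setminus\sigma$, and $0$ on the component of $\infty$.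

\begin{lemma}[Bernstein--Walsh inequality]\label{lem:BW}
If $p\not\equiv0$ is a polynomial of degree at most $n$, then $|p|\le\|p\|_{\mathsf K}\,e^{nG}$ on $\mathbb C$, and $|p|\le\|p\|_{\mathsf K}$ on $\mathbb C\setminus\Omega$.
\end{lemma}

\begin{proof}
The function $v=\log|p|-\log\|p\|_{\mathsf K}-nG$ is subharmonic on $\Omega\setminus\{\infty\}$ and bounded above near $\infty$ by \eqref{eq:green}, so it is subharmonic on $\Omega$. Since $G\ge0$, its $\limsup$ is at most $0$ at every point of $\partial\Omega\subset\mathsf K$. The maximum principle gives $v\le0$ on $\Omega$. The set $\mathbb C\setminus\Omega$ consists of $\mathsf K$ and the bounded components of $\mathbb C\setminus\mathsf K$, whose boundaries lie in $\mathsf K$; there $|p|\le\|p\|_{\mathsf K}$ and $G\ge0$.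
\end{proof}

\begin{lemma}\label{lem:zeros}
For $q\ge1$, $\ \sum_{T_q(a)=0}G(a)\le\log W_q(\mathsf K)$, the zeros being counted with multiplicity. In particular $W_q(\mathsf K)\ge1$.
\end{lemma}

\begin{proof}
Since $\rho$ is a probability measure on $\mathsf K$,
$$\log\|T_q\|_{\mathsf K}\ge\int\log|T_q|\,d\rho=\sum_aU_\rho(a)=q\log\kappa+\sum_aG(a).\qedhere$$
\end{proof}

\section{The determinant inequality}\label{sec:det}

\begin{proposition}\label{prop:det}
Let $\mathsf K$ be compact and nonpolar, let $Q$ be a monic polynomial of degree $q\ge1$, let $r>0$, and suppose that $\mathsf K\subset L(Q,r)$. Put $\lambda=\log(r/\kappa^q)$. Then for every $N\ge0$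
\begin{equation}\label{eq:det}
PW(L(Q,r))\ \le\ \frac2q\sum_{n=N}^{N+q-1}\log W_n(\mathsf K)+\frac{q-1}q\,\lambda .
\end{equation}
\end{proposition}

Here $\lambda=q\log\big(\operatorname{Cap}(L(Q,r))/\kappa\big)$, and $\lambda\ge\log W_q(\mathsf K)\ge0$ because $r\ge\|Q\|_{\mathsf K}\ge\|T_q\|_{\mathsf K}$. For $\mathsf K=L(Q,r)$ we have $\lambda=0$, and for $Q=z^2-1$ we recover \eqref{eq:model}.

\begin{proof}
Let
$$A(x_1,\dots,x_q)=\det\big(T_{N+k}(x_i)\big)_{1\le i\le q,\ 0\le k\le q-1},\qquad\Delta(x_1,\dots,x_q)=\prod_{i<j}(x_j-x_i).$$
The polynomial $A$ is antisymmetric, so $A=\Delta S$ with $S$ a symmetric polynomial. For $w\in\mathbb C$ let $z_1,\dots,z_q$ be the roots of $Q(z)=w$, with multiplicity, so that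
\begin{equation}\label{eq:fiber}
Q(z)-w=\prod_{i=1}^q(z-z_i).
\end{equation}
The modulus of $A(z_1,\dots,z_q)$ does not depend on the order of the roots; we denote it by $|A|$ and estimate $\langle\log|A|^2\rangle_r$ from both sides.

\emph{Lower bound.} By \eqref{eq:fiber} the elementary symmetric functions of the $z_i$ do not depend on $w$, except for $\prod_iz_i=(-1)^q(Q(0)-w)$. A symmetric polynomial is a polynomial in the elementary symmetric functions, so $\sigma(w)=S(z_1,\dots,z_q)$ is a polynomial in $w$. To find its leading term, note that the $T_n$ are monic, so the top homogeneous part of $A$ is $\det(x_i^{N+k})=\Delta\prod_ix_i^N$. The top part of a product is the product of the top parts, so $S=\prod_ix_i^N+S_1$ with $\deg S_1\le qN-1$ (and $S_1=0$ if $N=0$). As $w\to\infty$ we have $z_i=O(|w|^{1/q})$, so $S_1(z_1,\dots,z_q)=O(|w|^{N-1/q})$, while $\prod_iz_i^N=\pm(w-Q(0))^N$. Thus $\sigma$ has degree $N$ and leading coefficient $\pm1$, and $\langle\log|\sigma|\rangle_r\ge N\log r$.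

Next, \eqref{eq:fiber} gives $Q'(z_i)=\prod_{j\ne i}(z_i-z_j)$, and $Q'(z)=q\prod_\zeta(z-\zeta)$, where $\zeta$ runs over the $q-1$ zeros of $Q'$. Hence
$$|\Delta(z_1,\dots,z_q)|^2=\prod_i|Q'(z_i)|=q^q\prod_\zeta\prod_i|z_i-\zeta|=q^q\prod_\zeta|Q(\zeta)-w| .$$
By \eqref{eq:jensen} and \eqref{eq:PWlem},
$$\sum_\zeta\langle\log|Q(\zeta)-w|\rangle_r=\sum_\zeta\log\max(|Q(\zeta)|,r)=q\,PW(L(Q,r))+(q-1)\log r .$$
Adding the contributions of $|\Delta|^2$ and $|\sigma|^2$, we get
\begin{equation}\label{eq:lower}
\langle\log|A|^2\rangle_r\ge q\log q+q\,PW(L(Q,r))+(2N+q-1)\log r .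
\end{equation}

\emph{Upper bound.} The roots $z_i$ need not lie in $\mathsf K$, so we use Lemma~\ref{lem:BW}: since $G\ge0$,
$$|T_{N+k}(z_i)|\le\|T_{N+k}\|_{\mathsf K}\,e^{(N+q-1)G(z_i)}\qquad(0\le k\le q-1).$$
Divide column $k$ by $\|T_{N+k}\|_{\mathsf K}$. The $i$-th row of the resulting matrix has squared Euclidean norm at most $q\,e^{2(N+q-1)G(z_i)}$, and Hadamard's inequality (the modulus of a determinant is at most the product of the norms of the rows) gives
$$|A|^2\le q^q\prod_{k=0}^{q-1}\|T_{N+k}\|_{\mathsf K}^2\ \exp\Big(2(N+q-1)\sum_iG(z_i)\Big).$$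
For a single $w$ we have no good control of $\sum_iG(z_i)$, but its mean can be computed exactly. By \eqref{eq:fiber}, $\sum_iU_\rho(z_i)=\int\log|Q(x)-w|\,d\rho(x)$. The integrand is bounded above on $\mathsf K\times\{|w|=r\}$, so we may exchange the integrals, and \eqref{eq:jensen} gives
$$\Big\langle\sum_iU_\rho(z_i)\Big\rangle_r=\int\log\max(|Q(x)|,r)\,d\rho(x)=\log r .$$
This is the only use of the hypothesis $|Q|\le r$ on $\mathsf K$. Thus $\langle\sum_iG(z_i)\rangle_r=\log r-q\log\kappa=\lambda$. Finally $\log\|T_n\|_{\mathsf K}=\log W_n+n\log\kappa$ and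
$$2\sum_{k=0}^{q-1}(N+k)\log\kappa=(2N+q-1)\,q\log\kappa=(2N+q-1)(\log r-\lambda).$$
Since $2(N+q-1)-(2N+q-1)=q-1$, we obtain
\begin{equation}\label{eq:upper}
\langle\log|A|^2\rangle_r\le q\log q+2\sum_{n=N}^{N+q-1}\log W_n+(2N+q-1)\log r+(q-1)\lambda .
\end{equation}
Comparing \eqref{eq:lower} and \eqref{eq:upper} gives \eqref{eq:det}.
\end{proof}

The error term in \eqref{eq:det} does not depend on $N$: the Bernstein--Walsh factors grow with $N$, but the growth cancels against the capacity. This is the source of the uniformity in Theorem~\ref{thm:mean}(b).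

\section{Critical points and components of sublevel sets}\label{sec:count}

We must pass from $PW(L_k)$ to $PW(\mathsf K)$. Following the critical points themselves is awkward: there may be infinitely many, and in Section~\ref{sec:cheb} the Green's functions will converge only off an exceptional set. We therefore replace the count of critical points above a level $t$ by a count of components below it. A separation of components is witnessed by a compact set on which $G>t$, and this persists under approximation.

For $t\ge0$ put
$$\Omega_t=\{z\in\Omega:G(z)>t\}\ni\infty,\qquad F_t=\widehat{\mathbb C}\setminus\Omega_t .$$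
Then $\Omega_t$ is open, $\Omega_0=\Omega$, and $F_t\supset\mathsf K$ is a compact subset of $\mathbb C$. For $t>0$ let $\beta(t)+1\in[1,\infty]$ be the number of components of $F_t$ that meet $\mathsf K$. If $t<t'$, then $F_t\subset F_{t'}$, and points of $\mathsf K$ in different components of $F_{t'}$ lie in different components of $F_t$; so $\beta$ is nonincreasing. Let $\mathcal N(t)$ be the number of critical points of $G$ in $\Omega_t\setminus\{\infty\}$. Writing $G(c)=\int_0^\infty\mathbf 1_{\{t<G(c)\}}\,dt$ and summing over $c$ gives $PW(\mathsf K)=\int_0^\infty\mathcal N(t)\,dt$.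

\begin{example}\label{ex:point}
Let $\mathsf K=\{|z|\le1\}\cup\{2\}$. A measure of finite energy has no atoms, so $\rho$, $\kappa=1$ and $G=\log^+|z|$ are those of the disk. The set $\mathsf K$ is not regular, since $G\to\log2$ at the point $2$, but $W_n\le\|z^{n-1}(z-2)\|_{\mathsf K}=3$. Here $F_t=\{|z|\le e^t\}\cup\{2\}$, so $\beta(t)=1$ for $t<\log2$, while $\mathcal N=0$; and $\partial\Omega_t$ contains a point of $\mathsf K$.
\end{example}

As the example shows, for irregular sets $\partial\Omega_t$ is not a level curve of $G$, so we cannot count critical points by integrating over it. We argue instead with curves drawn inside the superlevel sets, which is possible because these are connected.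

\begin{lemma}\label{lem:conn}
$\Omega_\gamma$ is connected for every $\gamma\ge0$.
\end{lemma}

\begin{proof}
For $\gamma=0$ this is the definition of $\Omega$. Let $\gamma>0$, and suppose that $U$ is a component of $\Omega_\gamma$ with $\infty\notin U$. The exterior of a large disk lies in the component of $\infty$, so $U$ is bounded, and $\partial U$ is nonpolar by (P6). We have $\partial U\subset\overline\Omega\subset\Omega\cup\mathsf K$. A point $y\in\partial U\cap\Omega$ is not in $\Omega_\gamma$, so $G(z)\to G(y)\le\gamma$ as $z\to y$. At a point $y\in\partial U\cap(\mathsf K\setminus E)$, upper semicontinuity gives $\limsup_{z\to y}G(z)\le G(y)=0$. By (P2), $G\le\gamma$ on $U$, a contradiction.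
\end{proof}

\begin{lemma}\label{lem:crit}
$\mathcal N(t)\le\beta(t)$ for $t>0$. Hence $PW(\mathsf K)\le\int_0^\infty\beta(t)\,dt$.
\end{lemma}

\begin{proof}
Take distinct critical points $c_1,\dots,c_p\in\Omega_t\setminus\{\infty\}$ with multiplicities $m_1,\dots,m_p$, ordered so that the values $\gamma_i=G(c_i)$ satisfy $\gamma_1\ge\dots\ge\gamma_p>t$. We construct compact sets $\emptyset=\Gamma_0\subset\Gamma_1\subset\dots\subset\Gamma_p\subset\mathbb C$ such that
\begin{itemize}
\item[(i)] $\Gamma_j\subset\bigcup_{i\le j}(\Omega_{\gamma_i}\cup\{c_i\})$;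
\item[(ii)] at least $1+m_1+\dots+m_j$ components of $\widehat{\mathbb C}\setminus\Gamma_j$ meet $\mathsf K$.
\end{itemize}
This suffices: by (i) $\Gamma_p\subset\Omega_t$, so $F_t\subset\widehat{\mathbb C}\setminus\Gamma_p$, and points of $\mathsf K$ in different components of $\widehat{\mathbb C}\setminus\Gamma_p$ lie in different components of $F_t$. Thus $\beta(t)\ge\sum_im_i$.

For $j=0$ both statements hold. Let $j\ge1$ and write $c=c_j$, $\gamma=\gamma_j$, $m=m_j$, $\Gamma=\Gamma_{j-1}$. Because the critical points are treated from the highest down, (i) shows that $\Gamma\subset\Omega$, $G\ge\gamma$ on $\Gamma$, and $\Gamma\cap\{G=\gamma\}\subset\{c_1,\dots,c_{j-1}\}$; in particular $c\notin\Gamma$.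

\emph{Construction of $\Gamma_j$.} Near $c$, $G$ is the real part of an analytic function whose derivative $2\partial G$ has a zero of order $m$, so
$$G(z)=\gamma+\operatorname{Re}\big(\alpha(z-c)^{m+1}\big)+O(|z-c|^{m+2}),\qquad\alpha\ne0 .$$
Let $\theta_1<\psi_1<\theta_2<\dots<\theta_{m+1}<\psi_{m+1}<\theta_1+2\pi$ be the angles at which $\alpha e^{i(m+1)\theta}$ is positive (the $\theta_i$) or negative (the $\psi_i$). For small $r_0$ we have $G>\gamma$ on the segments $c+(0,r_0]e^{i\theta_i}$ and $G<\gamma$ on the segments $c+(0,r_0]e^{i\psi_i}$. By Lemma~\ref{lem:conn}, $\Omega_\gamma\setminus\{\infty\}$ is a domain. So for $k=2,\dots,m+1$ there is a closed curve $\sigma_k$ that runs from $c$ out along the $\theta_1$-segment, then along a polygonal path in $\Omega_\gamma\setminus\{\infty\}$, then back to $c$ along the $\theta_k$-segment (Figure~\ref{fig:saddle}). Put $\Gamma'=\Gamma_j=\Gamma\cup\sigma_2\cup\dots\cup\sigma_{m+1}$. Then (i) holds, $\Gamma'\subset\Omega$, and $G\ge\gamma$ on $\Gamma'$. The polygonal paths and $\Gamma$ are compact sets not containing $c$, so they miss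 an open disk $D=D(c,r_1)\subset\Omega$ with $r_1<r_0$. Let $d_i=c+(0,r_1)e^{i\psi_i}$. It misses $\Gamma'$ because $G<\gamma$ on it; let $\Psi_i$ be the component of $\widehat{\mathbb C}\setminus\Gamma'$ that contains it.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[dotted] (0,0) circle (1.15);
\foreach \a in {0,120,240} \draw[thick] (0,0) -- (\a:1.8);
\foreach \a in {60,180,300} \draw[dashed] (0,0) -- (\a:1.15);
\draw[thick] (0:1.8) .. controls (20:3.8) and (100:3.8) .. (120:1.8);
\draw[thick] (0:1.8) .. controls (-20:3.8) and (260:3.8) .. (240:1.8);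
\foreach \a in {60,180,300} \fill[gray] (\a:1.75) circle (0.16);
\fill (0,0) circle (0.05);
\node at (150:0.3) {$c$};
\node at (80:0.8) {$d_1$};
\node at (198:0.8) {$d_2$};
\node at (322:0.8) {$d_3$};
\node at (60:2.75) {$\sigma_2$};
\node at (300:2.75) {$\sigma_3$};
\node at (9:1.5) {$\theta_1$};
\node at (131:1.55) {$\theta_2$};
\node at (229:1.55) {$\theta_3$};
\end{tikzpicture}
\caption{A critical point $c$ of $G$ of multiplicity $m=2$, with $G(c)=\gamma$. On the solid curves $\sigma_2,\sigma_3$, which share the segment in direction $\theta_1$, we have $G>\gamma$ except at $c$; on the dashed radii $d_1,d_2,d_3$ we have $G<\gamma$. The curves separate the three radii, and the minimum principle puts points of $\mathsf K$ (gray) into each of the three regions.}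
\label{fig:saddle}
\end{figure}

\emph{The $\Psi_i$ are distinct.} The polygonal paths may cross themselves and each other, so we use the index rather than a picture. Let $i<k$. The radii in directions $\theta_1$ and $\theta_k$ cut $D$ into two open sectors; the sector $\Sigma$ with angles in $(\theta_1,\theta_k)$ contains $d_i$, and the other contains $d_k$. In $\sigma_k$, replace the two radii by the arc of $\partial D$ that bounds $\Sigma$, traversed clockwise. The new closed curve $\sigma_k'$ misses $D$, so its index is constant on $D$. The difference $\sigma_k-\sigma_k'$ is the positively oriented boundary of $\Sigma$, with index $1$ in $\Sigma$ and $0$ in the other sector. So the index of $\sigma_k$ takes different values on $d_i$ and $d_k$, and these lie in different components of $\widehat{\mathbb C}\setminus\sigma_k\supset\widehat{\mathbb C}\setminus\Gamma'$.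

\emph{Each $\Psi_i$ meets $\mathsf K$.} Otherwise $\Psi_i$ is connected, misses $\mathsf K$ and meets $\Omega$, so $\Psi_i\subset\Omega$ and $\overline{\Psi_i}\subset\Psi_i\cup\Gamma'\subset\Omega$. The minimum of $G$ over the compact set $\overline{\Psi_i}$ is less than $\gamma$ because of $d_i$, so it is not attained on $\partial\Psi_i\subset\Gamma'$. Then $G$ has a local minimum at a finite point of $\Omega$, which is impossible for a nonconstant harmonic function on the domain $\Omega\setminus\{\infty\}$.

\emph{Count.} All $\Psi_i$ lie in the component $\Phi$ of $\widehat{\mathbb C}\setminus\Gamma$ that contains $D$. At least $m_1+\dots+m_{j-1}$ components of $\widehat{\mathbb C}\setminus\Gamma$ other than $\Phi$ meet $\mathsf K$, and since $\mathsf K\cap\Gamma'=\emptyset$, each contains a component of $\widehat{\mathbb C}\setminus\Gamma'$ that meets $\mathsf K$. Together with $\Psi_1,\dots,\Psi_{m+1}$ this gives (ii).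
\end{proof}

For lemniscates we need the opposite inequality, and there the count is exact.

\begin{lemma}\label{lem:RH}
Let $Q$ be a polynomial of degree $q\ge1$, let $R>0$, and let $\nu$ be the number of components of $\{|Q|<R\}$. Then exactly $\nu-1$ zeros of $Q'$, counted with multiplicity, lie in $\{|Q|\ge R\}$.
\end{lemma}

\begin{proof}
Let $U$ be a component. By the maximum principle $|Q|<R$ inside every Jordan curve in $U$, so $U$ is simply connected. As $U$ is bounded and $|Q|=R$ on $\partial U$, the map $Q:U\to D(0,R)$ is proper, of some degree $d_U\ge1$, and counting the zeros of $Q$ gives $\sum_Ud_U=q$. By the Riemann--Hurwitz formula, a proper holomorphic map of degree $d$ from a simply connected domain onto a disk has $d-1$ critical points. So $q-\nu$ of the $q-1$ zeros of $Q'$ lie in $\{|Q|<R\}$.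
\end{proof}

\begin{lemma}[Lower semicontinuity]\label{lem:lsc}
Let $\varepsilon\ge0$, let $Z\subset\Omega_\varepsilon$ be countable, let $Q_k$ be monic polynomials of degrees $q_k\ge1$, let $r_k>0$, and put $u_k=\frac1{q_k}\log(|Q_k|/r_k)$. Suppose that $\mathsf K\subset L(Q_k,r_k)$ and that $u_k\to G-\varepsilon$ uniformly on every compact subset of $\Omega_\varepsilon\setminus(Z\cup\{\infty\})$. Then
$$\liminf_kPW(L(Q_k,r_k))\ge\int_\varepsilon^\infty\beta(t)\,dt .$$
\end{lemma}

\begin{proof}
By \eqref{eq:PWlem}, $PW(L(Q_k,r_k))=\sum_{Q_k'(\zeta)=0}u_k(\zeta)^+=\int_0^\infty n_k(\tau)\,d\tau$, where $n_k(\tau)$ is the number of zeros $\zeta$ of $Q_k'$ with $u_k(\zeta)\ge\tau$. By Lemma~\ref{lem:RH}, $n_k(\tau)+1$ is the number of components of $\{u_k<\tau\}$. We show that $\liminf_kn_k(t-\varepsilon)\ge\beta(t)$ for every $t>\varepsilon$; Fatou's lemma then finishes the proof.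

Fix $t>\varepsilon$ and an integer $s$ with $1\le s\le\beta(t)$, and take $x_0,\dots,x_s\in\mathsf K$ in different components of $F_t$. In a compact metric space, two points in different components are separated by a set that is both open and closed. Intersecting such sets, we find for each $i$ an open and closed set $B_i\subset F_t$ that contains $x_i$ and no other $x_j$. The sets $F^i=B_i\setminus\bigcup_{j<i}B_j$ for $i<s$ and $F^s=F_t\setminus\bigcup_{j<s}B_j$ form a partition of $F_t$ into compact sets $F^i\ni x_i$. For $\delta>0$ let $\Gamma_\delta=\{z\in\mathbb C:\operatorname{dist}(z,F_t)=\delta\}$, a compact subset of $\Omega_t\setminus\{\infty\}$. These sets are disjoint for different $\delta$ and $Z$ is countable, so we can choose $\delta$ with $\Gamma_\delta\cap Z=\emptyset$ and $2\delta<\min_{i\ne j}\operatorname{dist}(F^i,F^j)$. Then $\mathbb C\setminus\Gamma_\delta$ is the disjoint union of the open sets $\{\operatorname{dist}(z,F^i)<\delta\}$, $0\le i\le s$, and $\{\operatorname{dist}(z,F_t)>\delta\}$. So no connected subset of $\mathbb C\setminus\Gamma_\delta$ contains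 two of the $x_i$.

On the compact set $\Gamma_\delta$ we have $\min G>t$, so $u_k>t-\varepsilon$ there for large $k$, while $u_k(x_i)\le0<t-\varepsilon$. Hence $x_0,\dots,x_s$ lie in different components of $\{u_k<t-\varepsilon\}$, and $n_k(t-\varepsilon)\ge s$ for large $k$.
\end{proof}

\section{Chebyshev lemniscates and the proof of Theorem~\ref{thm:bounded}}\label{sec:cheb}

The lemniscates $L_q=L(T_q,\|T_q\|_{\mathsf K})$ contain $\mathsf K$, and for them $\lambda=\log W_q$, the smallest value possible in degree $q$. The obstacle to Lemma~\ref{lem:lsc} is that $T_q$ may have zeros in $\Omega$, near which $\frac1q\log|T_q|$ is far from its expected limit. A bound on $W_q$ limits the number of such zeros, and their limit points form the exceptional set $Z$.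

\begin{proposition}\label{prop:cheb}
If $q_k\to\infty$ and $\log W_{q_k}(\mathsf K)\le B<\infty$ for all $k$, then
$$\liminf_kPW(L_{q_k})\ge\int_0^\infty\beta(t)\,dt\ge PW(\mathsf K).$$
\end{proposition}

\begin{proof}
The second inequality is Lemma~\ref{lem:crit}. For the first, pass to a subsequence along which $PW(L_{q_k})$ tends to the lower limit; further subsequences do not change it. By Lemma~\ref{lem:zeros}, all zeros of all $T_{q_k}$ lie in the bounded set $\{G\le B\}$, and a compact set $C\subset\Omega$ contains at most $B/\min_CG$ zeros of $T_{q_k}$.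

\emph{The exceptional set.} Let $C_1\subset C_2\subset\cdots$ be compact subsets of $\Omega$ with $C_l\subset\operatorname{int}C_{l+1}$ and $\bigcup_lC_l=\Omega$. The number of zeros of $T_{q_k}$ in $C_l$ is bounded in $k$. By a diagonal argument we pass to a subsequence such that, for every $l$, this number is constant for large $k$ and the zeros in $C_l$, suitably labeled, converge. Let $Z_l\subset C_l$ be the finite set of their limits and $Z=\bigcup_lZ_l$. If $z\in Z\cap\operatorname{int}C_l$, the zeros converging to $z$ lie in $C_l$ for large $k$, so infinitely many of them carry the same label in $C_l$, and $z\in Z_l$. Thus $Z\cap\operatorname{int}C_l$ is finite for every $l$: the set $Z$ is countable, closed and discrete in $\Omega$, and $\Omega\setminus Z$ is a domain. It contains $\infty$, because the zeros stay bounded. A compact set $Y\subset\Omega\setminus Z$ lies in some $C_l$ and has positive distance from $Z_l$, so it is free of zeros of $T_{q_k}$ for large $k$.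

\emph{Convergence.} Let $u_k=\frac1{q_k}\log(|T_{q_k}|/\|T_{q_k}\|_{\mathsf K})$ and $s_k=G-u_k$. By Lemma~\ref{lem:BW}, $s_k\ge0$. It is harmonic on $\Omega$ off the zeros of $T_{q_k}$, also at $\infty$, where \eqref{eq:green} gives $s_k(\infty)=\frac1{q_k}\log W_{q_k}\to0$. Let $Y\subset\Omega\setminus Z$ be compact. Cover $Y\cup\{\infty\}$ by finitely many disks with closures in $\Omega\setminus Z$ and join their centers by paths in $\Omega\setminus Z$; a small neighborhood of the union is a domain $D\supset Y\cup\{\infty\}$ with $\overline D\subset\Omega\setminus Z$. For large $k$, $s_k$ is harmonic and nonnegative on $D$, and (P5) gives $\sup_Ys_k\le Cs_k(\infty)\to0$. So Lemma~\ref{lem:lsc} applies with $\varepsilon=0$, $Q_k=T_{q_k}$, $r_k=\|T_{q_k}\|_{\mathsf K}$.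
\end{proof}

For $s_k(\infty)\to0$ the condition $\log W_{q_k}=o(q_k)$ would be enough. The full bound $\log W_{q_k}\le B$ is needed for the exceptional set: without it Lemma~\ref{lem:zeros} no longer bounds the number of zeros in $C_l$.

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
Apply Proposition~\ref{prop:det} with $Q=T_q$, $r=\|T_q\|_{\mathsf K}$, $N=0$. Since $W_n\le M$ for $n\ge1$ and $W_0=1\le M$,
$$PW(L_q)\le\frac2q\sum_{n=0}^{q-1}\log W_n+\frac{q-1}q\log W_q\le3\log M .$$
Proposition~\ref{prop:cheb} with $q_k=k$ and $B=\log M$ gives $PW(\mathsf K)\le\int_0^\infty\beta(t)\,dt\le3\log M$.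
\end{proof}

\section{Regular sets: lemniscates of almost minimal capacity}\label{sec:regular}

To reach the constant in Theorem~\ref{thm:mean} we need $\lambda\to0$ in \eqref{eq:det}. For $\mathsf K$ itself this can be impossible: $\lambda\ge\log W_q(\mathsf K)$, which is $\log2$ for an interval. We therefore replace $\mathsf K$ by the slightly larger set $F_\varepsilon$. Its Widom factors are no larger, and $G$ is harmonic across its boundary, which leaves room for an approximation with exponentially small error.

In this section $\mathsf K$ is regular. Put $\widehat G=G$ on $\Omega\setminus\{\infty\}$ and $\widehat G=0$ on $\mathbb C\setminus\Omega$. Regularity says exactly that $\widehat G$ is continuous on $\mathbb C$, and $F_t=\{\widehat G\le t\}$ for $t>0$. Fix $\varepsilon>0$.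

\begin{lemma}\label{lem:level}
We have $\partial F_\varepsilon\cup\partial\Omega_\varepsilon\subset\{\widehat G=\varepsilon\}$, $\ \operatorname{Cap}(F_\varepsilon)=e^\varepsilon\kappa$, and $W_n(F_\varepsilon)\le W_n(\mathsf K)$ for all $n$.
\end{lemma}

\begin{proof}
A point of either boundary lies in the closed set $F_\varepsilon$ and is a limit of points with $\widehat G>\varepsilon$; continuity gives $\widehat G=\varepsilon$ there. By Lemma~\ref{lem:conn}, $\Omega_\varepsilon=\widehat{\mathbb C}\setminus F_\varepsilon$ is connected, so it is the outer domain of $F_\varepsilon$. The function $G-\varepsilon$ has all the properties that define its Green's function, and \eqref{eq:green} gives the capacity. By Lemma~\ref{lem:BW}, the Chebyshev polynomial $T_n$ of $\mathsf K$ satisfies $\|T_n\|_{F_\varepsilon}\le\|T_n\|_{\mathsf K}e^{n\varepsilon}$; divide by $(e^\varepsilon\kappa)^n$.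
\end{proof}

We look for a monic polynomial $P$ of degree $q$ with $|P|\approx\kappa^qe^{qG}$ on $\{G\ge\varepsilon\}$. An analytic function $f$ with $|f|=\kappa^qe^{qG}$ would have $f'/f=q\int(z-y)^{-1}d\rho(y)$ by (P1). Along a loop around a piece $\mathsf K'$ of $\mathsf K$ this integrates to $2\pi iq\rho(\mathsf K')$, so $f$ is single-valued only if the numbers $q\rho(\mathsf K')$ are integers. At a fixed positive level only finitely many pieces can be told apart; we choose $q$ so that their masses $q\rho(\mathsf K')$ are almost integers and correct the small defects by point masses.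

\begin{lemma}\label{lem:approx}
There are monic polynomials $P_k$ of degrees $q_k\to\infty$ and numbers $r_k>0$ such that $F_\varepsilon\subset L(P_k,r_k)$, the numbers $\lambda_k=\log\big(r_k/\operatorname{Cap}(F_\varepsilon)^{q_k}\big)\ge0$ tend to $0$, and $\frac1{q_k}\log(|P_k|/r_k)\to G-\varepsilon$ uniformly on $X=\{z\in\mathbb C:\widehat G(z)\ge\varepsilon\}$.
\end{lemma}

\begin{proof}
\emph{Data independent of the degree.} Fix $0<\varepsilon_1<\varepsilon_2<\varepsilon$. The components of the open set $\{\widehat G<\varepsilon_1\}$ are disjoint open sets that cover the compact set $\mathsf K$, so only finitely many of them, $D_1,\dots,D_l$, meet $\mathsf K$. (This is where regularity enters.) Let $\omega_j=\rho(D_j)$, so that $\sum_j\omega_j=1$, and fix $a_j\in D_j$. Apply \cite[Thm.~13.5]{Rudin} to the compact set $F_{\varepsilon_1}$ in the open set $O=\{\widehat G<\varepsilon_2\}$: there is a cycle $\sigma$ in $O\setminus F_{\varepsilon_1}\subset\Omega_{\varepsilon_1}\setminus\{\infty\}$ such that $h(z)=\frac1{2\pi i}\oint_\sigma\frac{h(t)}{t-z}\,dt$ for all $h$ analytic on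 $O$ and all $z\in F_{\varepsilon_1}$. The choice $h=1$ shows that $\sigma$ has index $1$ on $F_{\varepsilon_1}$, and $h(t)=\frac{t-z}{t-a}$ shows that it has index $0$ at every $a\notin O$, in particular on $X$. The closed set $X\cup\sigma$ contains no $a_j$, and $\frac{z-a_j}{z-a_1}\to1$ at $\infty$, so
$$C_1=l\sum_{j=1}^l\ \sup_{z\in X\cup\sigma}\Big|\log\Big|\frac{z-a_j}{z-a_1}\Big|\Big|<\infty .$$

\emph{Choice of the degree.} Let $\delta\in(0,1)$. Dirichlet's theorem gives arbitrarily large $q$ and integers $p_2,\dots,p_l$ with $|p_j-q\omega_j|\le\delta$: split the torus $\mathbb R^{l-1}/\mathbb Z^{l-1}$ into finitely many cubes of side at most $\delta$; one of them contains $n(\omega_2,\dots,\omega_l)$ for infinitely many $n$, and differences of such $n$ serve as $q$. Put $p_1=q-\sum_{j\ge2}p_j$ and $\theta_j=p_j-q\omega_j$. Then $\sum_j\theta_j=0$ and $|\theta_j|\le l\delta$ for all $j$. Consequently $\psi(z)=\sum_j\theta_j\log|z-a_j|=\sum_j\theta_j\log\big|\frac{z-a_j}{z-a_1}\big|$ satisfies $|\psi|\le C_1\delta$ on $X\cup\sigma$.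

\emph{The analytic function.} The function
$$\varphi(z)=q\int\frac{d\rho(y)}{z-y}+\sum_j\frac{\theta_j}{z-a_j}$$
is analytic on the domain $\Omega_{\varepsilon_1}\setminus\{\infty\}$. A closed curve in this domain misses the connected sets $D_j$, so it has a constant index $n_j$ on $D_j$, and the integral of $\varphi$ along it is $2\pi i\sum_jn_j(q\omega_j+\theta_j)=2\pi i\sum_jn_jp_j\in2\pi i\mathbb Z$. Hence the exponential of a primitive of $\varphi$ is a single-valued analytic function $f$ without zeros, with $f'/f=\varphi$. Since $\varphi(z)=q/z+O(z^{-2})$, we can normalize $f(z)=z^q(1+O(1/z))$ at $\infty$. The real functions $\log|f|$ and $q\log\kappa+qG+\psi$ have the same derivative $\partial=\varphi/2$, and both equal $q\log|z|+o(1)$ at $\infty$. So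
\begin{equation}\label{eq:modf}
|f|=\kappa^qe^{qG+\psi}\qquad\text{on }\Omega_{\varepsilon_1}\setminus\{\infty\}.
\end{equation}

\emph{The polynomial.} Let $P$ be the polynomial part of the Laurent series of $f$ at $\infty$; it is monic of degree $q$, and $f(t)-P(t)=O(1/t)$. Let $z\in X$ and let $C_R$ be the circle $|t|=R$ with $R$ large. The cycle $C_R-\sigma$ lies in the plane open set $\Omega_{\varepsilon_1}\setminus\{\infty\}$, has index $0$ on its complement $F_{\varepsilon_1}$, and has index $1$ at $z$. Cauchy's formula gives
$$f(z)=\frac1{2\pi i}\oint_{C_R}\frac{P(t)}{t-z}\,dt+\frac1{2\pi i}\oint_{C_R}\frac{f(t)-P(t)}{t-z}\,dt-\frac1{2\pi i}\oint_\sigma\frac{f(t)}{t-z}\,dt .$$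
The first term is $P(z)$, and the second is $O(1/R)$. Letting $R\to\infty$ we get $P(z)-f(z)=\frac1{2\pi i}\oint_\sigma\frac{f(t)}{t-z}\,dt$. By \eqref{eq:modf}, $|f|\le\kappa^qe^{q\varepsilon_2+C_1}$ on $\sigma$ and $|f|\ge\kappa^qe^{q\varepsilon-C_1}$ on $X$. Therefore
$$\Big|\frac Pf-1\Big|\le\eta_q:=\frac{\operatorname{length}(\sigma)\,e^{2C_1}}{2\pi\operatorname{dist}(X,\sigma)}\,e^{-q(\varepsilon-\varepsilon_2)}\qquad\text{on }X,$$
and $\eta_q\to0$ independently of $\delta$. If $\eta_q\le\frac12$, then $|\log|P/f||\le2\eta_q$, so
\begin{equation}\label{eq:modP}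
\big|\log|P|-q\log\kappa-qG\big|\le C_1\delta+2\eta_q\qquad\text{on }X.
\end{equation}
Let $r=\|P\|_{F_\varepsilon}$ and $\lambda=\log r-q\log\kappa-q\varepsilon=\log\big(r/\operatorname{Cap}(F_\varepsilon)^q\big)$. The maximum $r$ is attained on $\partial F_\varepsilon\subset\{\widehat G=\varepsilon\}\subset X$, so \eqref{eq:modP} gives $\lambda\le C_1\delta+2\eta_q$; and $\lambda\ge\log W_q(F_\varepsilon)\ge0$ by Lemma~\ref{lem:zeros}. Subtracting $\lambda$ in \eqref{eq:modP} we obtain
$$\Big|\frac1q\log\frac{|P|}r-(G-\varepsilon)\Big|\le\frac{2(C_1\delta+2\eta_q)}q\qquad\text{on }X .$$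
Take $\delta=1/(k+1)$ and a corresponding degree $q_k\ge k$.
\end{proof}

\begin{proposition}\label{prop:window}
Let $\mathsf K$ be regular, $\varepsilon>0$ and $c<\frac12\int_\varepsilon^\infty\beta(t)\,dt$, where $\beta$ is the counting function of $\mathsf K$. Then there is $q$ with $\sum_{n=N}^{N+q-1}\log W_n(F_\varepsilon)\ge cq$ for all $N\ge0$.
\end{proposition}

\begin{proof}
Proposition~\ref{prop:det}, applied to the compact set $F_\varepsilon$ with $Q=P_k$ and $r=r_k$, gives for all $N\ge0$
$$\frac1{q_k}\sum_{n=N}^{N+q_k-1}\log W_n(F_\varepsilon)\ge\tfrac12\big(PW(L(P_k,r_k))-\lambda_k\big).$$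
The right side does not depend on $N$. Lemma~\ref{lem:lsc}, applied to $\mathsf K$ with $Z=\emptyset$, shows that its lower limit is at least $\frac12\int_\varepsilon^\infty\beta>c$. Take $q=q_k$ with $k$ large.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mean}(b), and of (a) for regular sets]
Let $c<\frac12PW(\mathsf K)$. By Lemma~\ref{lem:crit} and monotone convergence, $c<\frac12\int_\varepsilon^\infty\beta$ for some $\varepsilon>0$. Proposition~\ref{prop:window} and $W_n(\mathsf K)\ge W_n(F_\varepsilon)$ give (b). Since $\log W_n\ge0$, cutting $\{0,\dots,N-1\}$ into blocks of length $q$ gives $\sum_{n<N}\log W_n\ge\lfloor N/q\rfloor\,cq$. So the lower limit in \eqref{eq:mean} is at least $c$, for every such $c$.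
\end{proof}

\section{Bounded averages force regularity}\label{sec:general}

For a general set let
$$\mathcal A(\mathsf K)=\liminf_{N\to\infty}\frac1N\sum_{n=0}^{N-1}\log W_n(\mathsf K)\in[0,\infty].$$
If $\mathcal A(\mathsf K)=\infty$, then \eqref{eq:mean} holds. We would like to show that $\mathsf K$ is regular otherwise. Example~\ref{ex:point} shows that this is false as it stands, but the irregular point there is invisible to $\rho$. So we first discard such points.

\begin{lemma}\label{lem:supp}
Let $\mathsf K^*=\operatorname{supp}\rho_{\mathsf K}$. Then $\mathsf K^*$ is nonpolar, $\operatorname{supp}\rho_{\mathsf K^*}=\mathsf K^*$, $\ W_n(\mathsf K^*)\le W_n(\mathsf K)$ for all $n$, and $PW(\mathsf K^*)\ge PW(\mathsf K)$.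
\end{lemma}

\begin{proof}
The measure $\rho_{\mathsf K}$ is supported in $\mathsf K^*\subset\mathsf K$ and minimizes the energy among probability measures on $\mathsf K$, hence among those on $\mathsf K^*$. So $\rho_{\mathsf K^*}=\rho_{\mathsf K}$, and the capacities and the functions $G$ of (P1) agree. The minimal norm of a monic polynomial can only decrease on a subset. The outer domain of $\mathsf K^*$ contains $\Omega$, so it contains all critical points counted in $PW(\mathsf K)$, and $G>0$ on it.
\end{proof}

\begin{lemma}\label{lem:reg}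
If $\mathsf K=\operatorname{supp}\rho_{\mathsf K}$ and $\mathcal A(\mathsf K)<\infty$, then $\mathsf K$ is regular.
\end{lemma}

\begin{proof}
The idea is that at an irregular point $x$ the set $F_t$ must be thin for small $t$. A continuum in $F_t$ through $x$ is too thick, and if there is none, then $x$ is a limit of infinitely many components of $F_t$. The latter is excluded by running the proof of Theorem~\ref{thm:bounded} along suitable degrees.

\emph{Step 1: $\beta(t)<\infty$ for all $t>0$.} Let $a>\mathcal A(\mathsf K)$. For infinitely many $N\ge2$ we have $\sum_{n<N}\log W_n\le aN$. The interval $[N/2,N)$ contains $\lfloor N/2\rfloor\ge N/3$ integers, and $\log W_n\ge0$, so one of them, $q$, has $\log W_q\le3a$. Also $\sum_{n<q}\log W_n\le aN\le2aq$. Proposition~\ref{prop:det} with $Q=T_q$, $r=\|T_q\|_{\mathsf K}$ and the degrees $0,\dots,q-1$ gives $PW(L_q)\le4a+3a$. These $q$ tend to $\infty$, so Proposition~\ref{prop:cheb} with $B=3a$ gives $\int_0^\infty\beta\le7a$. As $\beta$ is nonincreasing, $t\beta(t)\le7a$.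

\emph{Step 2.} Suppose that $x\in\partial\Omega\subset\mathsf K$ and $\limsup_{\Omega\ni z\to x}G(z)>t>0$. Then $x\in\partial\Omega_t$. Let $F_x$ be the component of $F_t$ that contains $x$.

Suppose first that $F_x=\{x\}$. By Step 1, $\mathsf K\setminus\{x\}$ lies in finitely many other components of $F_t$, whose union is closed and does not contain $x$. So $x$ is isolated in $\mathsf K$. Since $\rho$ has finite energy, $\rho(\{x\})=0$, so a neighborhood of $x$ has measure $0$. This contradicts $x\in\operatorname{supp}\rho$, and it is the only use of that hypothesis.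

So there is $y\in F_x$, $y\ne x$. By Lemma~\ref{lem:conn}, $\Omega_t$ is the outer domain of the nonpolar compact set $F_t$; let $g=G_{F_t}$ be its Green's function. A closed curve in $\Omega_t\setminus\{\infty\}$ misses the connected set $F_x$, so it has the same index at $x$ and $y$, and the integral of $\frac1{z-x}-\frac1{z-y}$ along it vanishes. Hence there is an analytic branch $\ell$ of $\log\frac{z-x}{z-y}$ on $\Omega_t\setminus\{\infty\}$. As $z\to x$, $\operatorname{Re}\ell=\log\big|\frac{z-x}{z-y}\big|\to-\infty$. So near $x$ the function $\operatorname{Re}(1/\ell)=\operatorname{Re}\ell/|\ell|^2$ is harmonic and negative, and it tends to $0$ at $x$ because $|1/\ell|\le1/|\operatorname{Re}\ell|$. It is a barrier, and (P4) gives $g(z)\to0$ as $\Omega_t\ni z\to x$.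

Now compare $G-t$ with $g$. The function $G-t-g$ is harmonic on $\Omega_t$, also at $\infty$, and bounded above, since $g\ge0$ and $G$ is bounded above on bounded sets. Its $\limsup$ is at most $0$ at points of $\partial\Omega_t\cap\Omega$, where $G=t$, and at points of $\partial\Omega_t\cap(\mathsf K\setminus E)$, where $\limsup G\le0$. The boundary $\partial\Omega_t\subset\Omega\cup\mathsf K$ is nonpolar by (P6). By (P2), $G\le t+g$ on $\Omega_t$. As $G\le t$ on $\Omega\setminus\Omega_t$, we get $\limsup_{\Omega\ni z\to x}G(z)\le t$, a contradiction.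
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mean}(a)]
By Lemma~\ref{lem:supp}, $\mathcal A(\mathsf K)\ge\mathcal A(\mathsf K^*)$. If $\mathcal A(\mathsf K^*)=\infty$, \eqref{eq:mean} holds. Otherwise $\mathsf K^*$ is regular by Lemma~\ref{lem:reg}, and Section~\ref{sec:regular} gives $\mathcal A(\mathsf K^*)\ge\frac12PW(\mathsf K^*)\ge\frac12PW(\mathsf K)$. The two consequences follow because $\frac1N\sum_{n<N}\log W_n$ is the logarithm of the geometric mean of $W_0,\dots,W_{N-1}$ and is at most $\log\sup_nW_n$.
\end{proof}

\section{Equality for the lemniscates $L_{d,r}$}\label{sec:sharp}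

\begin{proof}[Proof of Theorem~\ref{thm:mean}(c)]
Let $L=L_{d,r}$, $w=z^d-1$ and $0\le b<d$. We bound $W_{md+b}(L)$ from above with a trial polynomial $z^bp_m(z^d-1)$, where $p_m$ is monic of degree $m$, chosen so that its modulus is almost constant on $\partial L\subset\{|w|=r\}$. There $|z|^b=|1+w|^{b/d}$. Writing $p_m(w)=w^mS_m(w)$, we need a polynomial $S_m$ in $1/w$ with constant term $1$ and $|S_m(w)|\approx|1+w|^{-b/d}$. The function $(1+w)^{-b/d}$ is analytic inside the circle rather than outside, so we reflect: for $|w|=r$ we have $\bar w=r^2/w$ and $|1+w|=|1+\bar w|=|1+r^2/w|$.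

Let $S_m$ be the partial sum, up to $w^{-m}$, of the binomial series of $(1+r^2/w)^{-b/d}$ in powers of $1/w$. On $|w|=r$ we have $|r^2/w|=r<1$, so the series converges uniformly there. The polynomial $z^bp_m(z^d-1)$ is monic of degree $md+b$, and on $\partial L$ its modulus is
$$r^m\,|1+r^2/w|^{b/d}\,|S_m(w)|=r^m(1+o(1))\qquad(m\to\infty),$$
uniformly. By the maximum principle and $\operatorname{Cap}(L)=r^{1/d}$,
\begin{equation}\label{eq:limsup}
\limsup_{m\to\infty}W_{md+b}(L)\le\frac{r^m}{r^{(md+b)/d}}=r^{-b/d}.
\end{equation}
Each residue class modulo $d$ has density $1/d$, so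
$$\limsup_{N\to\infty}\frac1N\sum_{n<N}\log W_n(L)\le\frac1d\sum_{b=0}^{d-1}\frac bd\log\frac1r=\frac{d-1}{2d}\log\frac1r=\tfrac12PW(L).$$
With part (a) this is equality in \eqref{eq:mean}. For $d=2$ and $r=e^{-2P}$ we have $PW(L)=P$; the critical point is simple, so the convention on multiplicities plays no role.
\end{proof}

\begin{remark}
Proposition~\ref{prop:det} with $\lambda=0$ gives $\sum_{b=0}^{d-1}\log W_{md+b}(L)\ge\frac{d-1}2\log\frac1r$ for every $m$, and the right side is the sum of the bounds $\frac bd\log\frac1r$ from \eqref{eq:limsup}. Hence $W_{md+b}(L)\to r^{-b/d}$ for each $b$. In particular $\log\sup_nW_n(L)\ge\frac{d-1}d\log\frac1r=PW(L)$, so these sets do not give equality in $PW\le2\log\sup_nW_n$.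
\end{remark}

\section{Real sets}\label{sec:real}

For $\mathsf K\subset\mathbb R$ we have $\Omega=\widehat{\mathbb C}\setminus\mathsf K$. All critical points are real and simple: the function $2\partial G(z)=\int(z-y)^{-1}d\rho(y)$ has imaginary part $-\operatorname{Im}z\int|z-y|^{-2}d\rho(y)\ne0$ off $\mathbb R$, and derivative $-\int(x-y)^{-2}d\rho(y)<0$ on $\mathbb R\setminus\mathsf K$. So $PW(\mathsf K)$ is the same with or without multiplicities. The extra factor $2$ comes from a sharper Bernstein--Walsh inequality, which improves the passage from $\mathsf K$ to $F_\varepsilon$.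

\begin{lemma}\label{lem:cosh}
Let $\mathsf K\subset\mathbb R$ be compact and nonpolar and $n\ge1$. Then $|T_n|\le\|T_n\|_{\mathsf K}\cosh(nG)$ on $\Omega\setminus\{\infty\}$, and $W_n(\mathsf K)\ge2$.
\end{lemma}

\begin{proof}
The monic polynomial $\overline{T_n(\bar z)}$ has the same norm on $\mathsf K\subset\mathbb R$ as $T_n$, so by uniqueness $T_n$ has real coefficients, and $\tau=T_n/\|T_n\|_{\mathsf K}$ maps $\mathsf K$ into $[-1,1]$. Every $\zeta\in\mathbb C$ can be written as $\zeta=\frac12(\omega+\omega^{-1})$ with $|\omega|\ge1$, and $g_0(\zeta)=\log|\omega|=\log|\zeta+\sqrt{\zeta^2-1}|$ is the Green's function of $[-1,1]$, extended by $0$ to the interval. It is continuous and subharmonic on $\mathbb C$, and $|\zeta|\le\frac12(|\omega|+|\omega|^{-1})=\cosh g_0(\zeta)$. So $h=g_0\circ\tau$ is continuous and subharmonic on $\mathbb C$, vanishes on $\mathsf K$, and equals $n\log|z|+O(1)$ at $\infty$. The function $h-nG$ is subharmonic on $\Omega$, also at $\infty$, and its $\limsup$ is at most $0$ at every point of $\partial\Omega=\mathsf K$, since $G\ge0$. By the maximum principle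 $h\le nG$, so $|\tau|\le\cosh h\le\cosh(nG)$. As $z\to\infty$, $|T_n(z)|\sim|z|^n$ and $\cosh(nG(z))\sim\frac12|z|^n\kappa^{-n}$, which gives $1\le\frac12W_n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:real}]
\emph{Reduction to regular sets.} Let $\mathsf K^*=\operatorname{supp}\rho_{\mathsf K}\subset\mathbb R$. If $\mathcal A(\mathsf K^*)=\infty$, then by Lemma~\ref{lem:supp}
$$\frac1N\sum_{n=1}^N\log\frac{W_n(\mathsf K)}2\ge\frac1N\sum_{n=0}^{N-1}\log W_n(\mathsf K^*)-\log2\to\infty,$$
and the inequality holds. Otherwise $\mathsf K^*$ is regular by Lemma~\ref{lem:reg}, and by Lemma~\ref{lem:supp} the inequality for $\mathsf K^*$ implies the one for $\mathsf K$.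

\emph{Regular sets.} Let $\varepsilon>0$ and $n\ge1$. By Lemma~\ref{lem:level}, $\partial F_\varepsilon\subset\{z\in\Omega:G(z)=\varepsilon\}$ and $\operatorname{Cap}(F_\varepsilon)=e^\varepsilon\kappa$. Lemma~\ref{lem:cosh} and the maximum principle give $\|T_n\|_{F_\varepsilon}\le\|T_n\|_{\mathsf K}\cosh(n\varepsilon)$, so
$$W_n(F_\varepsilon)\le e^{-n\varepsilon}\cosh(n\varepsilon)\,W_n(\mathsf K)=\big(1+e^{-2n\varepsilon}\big)\frac{W_n(\mathsf K)}2 .$$
Let $c<\frac12\int_\varepsilon^\infty\beta$ and let $q$ be as in Proposition~\ref{prop:window}. Since $\log W_n(F_\varepsilon)\ge0$, cutting $\{1,\dots,N\}$ into blocks of length $q$ gives $\sum_{n=1}^N\log W_n(F_\varepsilon)\ge\lfloor N/q\rfloor cq$. The means $\frac1N\sum_{n=1}^N\log(1+e^{-2n\varepsilon})$ tend to $0$, because the terms do. Therefore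
$$\liminf_{N\to\infty}\frac1N\sum_{n=1}^N\log\frac{W_n(\mathsf K)}2\ge\frac12\int_\varepsilon^\infty\beta(t)\,dt .$$
Let $\varepsilon\to0$ and use Lemma~\ref{lem:crit}.

\emph{The two-sided bound.} The means are at most $\log\big(\frac12\sup_{n\ge1}W_n\big)$, which gives the lower bound. If $PW(\mathsf K)<\infty$, the upper bound is (A). If $PW(\mathsf K)=\infty$, the lower bound shows that all three terms are infinite. The final equivalence follows.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Slides}
\emph{Bounds for $L^{\infty}$ Extremal Polynomials},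
\texttt{http://blogs.mat.ucm.es/\allowbreak meninas-symposium/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 101/\allowbreak 2025/\allowbreak 06/\allowbreak 2025-SSRA-Zinchenko.pdf}

\bibitem{Ransford}
Ransford, \emph{Potential Theory in the Complex Plane}.

\bibitem{Rudin}
Rudin, \emph{Real and Complex Analysis}.

\end{thebibliography}
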